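\title{The Clifford torus minimizes area among minimal Lagrangian tori in $\mathbb{C}P^2$}

\begin{abstract}
We prove that every minimal Lagrangian torus in $\mathbb{C}P^2$, immersed or embedded, has area at least $4\pi^2/(3\sqrt3)$, with equality only for the Clifford torus. This is the Montiel--Urbano conjecture on the Willmore functional in the class of minimal Lagrangian tori. There is an explicit gap: a minimal Lagrangian torus that is not a covering of the Clifford torus, and every minimal Lagrangian Klein bottle, has area greater than $6\pi(1-1/\sqrt3)$. The proof finds a Laplace eigenfunction with eigenvalue $6$ and a zero of order four, counts three simply connected nodal domains, and bounds the area of each by comparison with a spherical cap.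
\end{abstract}

\section{The problem and the results}\label{sec:intro}

On $\mathbb{C}^3$ let $(X,Y)=\sum_j X_j\overline{Y_j}$ and $\langle X,Y\rangle=\operatorname{Re}(X,Y)$. Let $\mathcal{H}:S^5\to\mathbb{C}P^2$ be the Hopf projection from the unit sphere. At $P\in S^5$ the fiber has direction $iP$, and the \emph{horizontal} space is $P^\perp=\{X:(X,P)=0\}$. We give $\mathbb{C}P^2$ the Fubini--Study metric for which $\mathcal{H}$ is a Riemannian submersion, so that $d\mathcal{H}$ maps $P^\perp$ isometrically and complex-linearly onto the tangent space at $\mathcal{H}(P)$. Up to sign, the K\"ahler form $\omega$ corresponds to $\operatorname{Im}(X,Y)$ on $P^\perp$. The group $U(3)$ acts on $\mathbb{C}P^2$ by isometries, and two subsets are \emph{congruent} if an element of $U(3)$ maps one to the other.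

An immersion $f$ of a surface into $\mathbb{C}P^2$ is \emph{Lagrangian} if $f^*\omega=0$, that is, if the horizontal lifts of any two tangent vectors at a point have real Hermitian product. It is \emph{minimal} if its mean curvature vector vanishes. A (minimal) Lagrangian torus is the image of a (minimal) Lagrangian immersion $f:T^2\to\mathbb{C}P^2$. The immersion need not be injective, and the area is always that of $T^2$ in the induced metric.

The simplest Lagrangian tori are the homogeneous ones. For positive $r_1,r_2,r_3$ with $r_1^2+r_2^2+r_3^2=1$, let $\Sigma_{r_1,r_2,r_3}$ be the image under $\mathcal{H}$ of the 3-torus $\{(r_1e^{i\theta_1},r_2e^{i\theta_2},r_3e^{i\theta_3})\}$. Tangent vectors of this 3-torus at $P$ have the form $(ia_jP_j)_j$ with $a_j$ real, and two of them have the real product $\sum a_jb_jr_j^2$; so $\Sigma_{r_1,r_2,r_3}$ is Lagrangian. The 3-torus has volume $(2\pi)^3r_1r_2r_3$ and is a union of Hopf fibers of length $2\pi$, so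
\[
\operatorname{Area}(\Sigma_{r_1,r_2,r_3})=4\pi^2r_1r_2r_3 .
\]
The only critical point of this function on the positive part of the unit sphere is its maximum $r_1=r_2=r_3=1/\sqrt3$. The corresponding torus is the \emph{Clifford torus} $\Sigma_{Cl}$; it is minimal, and
\[
A_{Cl}:=\operatorname{Area}(\Sigma_{Cl})=\frac{4\pi^2}{3\sqrt3}\approx7.598 .
\]
Thus Lagrangian tori of arbitrarily small area exist, and $\Sigma_{Cl}$ is not even a local minimum of area among them. The functional for which it is expected to be a minimizer is the Willmore functional $E=W^-$ on Lagrangian tori introduced by Montiel and Urbano. The only property of $E$ that we use is that it equals twice the area on minimal Lagrangian tori; in particular $E(\Sigma_{Cl})=8\pi^2/(3\sqrt3)$. The Montiel--Urbano conjecture \cite[Conjecture~1.8]{EF} states that the Clifford torus attains the minimum of $E$ among all Lagrangian tori in $\mathbb{C}P^2$.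

For minimal Lagrangian tori the conjecture becomes a statement about area:
\begin{quote}
\emph{Does every minimal Lagrangian torus in $\mathbb{C}P^2$ have area at least $A_{Cl}$?}
\end{quote}
On such a torus there are conformal coordinates in which the metric is $2e^{v}(dx^2+dy^2)$, where $v$ is doubly periodic and solves the Tzitz\'eica equation $\Delta v=4(e^{-2v}-e^v)$; we derive this in Section~\ref{sec:structure}. The spectral curve of the torus is the Floquet spectral curve of the periodic Schr\"odinger operator $\Delta+4e^v$. By an area estimate of M.~Haskins, the answer is yes for tori whose spectral curves have large genus. The question for arbitrary minimal Lagrangian tori is posed in \cite{EF}. The constant solution $v\equiv0$ gives exactly the Clifford torus and its coverings (Proposition~\ref{prop:flat}), so the question asks whether a nonconstant solution always costs more area than the constant one. We show that it does, by a definite amount. Put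
\[
c_0:=2\pi\Bigl(1-\frac1{\sqrt3}\Bigr)\approx2.6556 .
\]

\begin{theorem}\label{thm:torus}
Let $f:T^2\to\mathbb{C}P^2$ be a minimal Lagrangian immersion. Then one of the following holds:
\begin{itemize}
\item[(i)] $f$ is a covering map of some degree $d\ge1$ onto a torus congruent to $\Sigma_{Cl}$, and $\operatorname{Area}=d\,A_{Cl}$;
\item[(ii)] $\operatorname{Area}>3c_0=6\pi\bigl(1-\frac1{\sqrt3}\bigr)>A_{Cl}$.
\end{itemize}
Hence $\operatorname{Area}\ge A_{Cl}$, that is, $E\ge E(\Sigma_{Cl})$, with equality if and only if $f$ is an embedding onto a torus congruent to $\Sigma_{Cl}$.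
\end{theorem}

\begin{theorem}\label{thm:klein}
Every minimal Lagrangian immersion of a Klein bottle into $\mathbb{C}P^2$ has $\operatorname{Area}>6\pi\bigl(1-\frac1{\sqrt3}\bigr)$.
\end{theorem}

The inequality $3c_0>A_{Cl}$ reads $3(\sqrt3-1)>2\pi/3$ after multiplication by $\sqrt3/(2\pi)$, and indeed $3(\sqrt3-1)>2.19>2.1>2\pi/3$. The margin is small: $3c_0=\frac{9(\sqrt3-1)}{2\pi}A_{Cl}\approx1.0486\,A_{Cl}$. We do not claim that the constant $3c_0$ is sharp.

The proof does not use spectral curves. It cuts the torus along the zero set of a well-chosen function and bounds the areas of three of the pieces. A \emph{nodal domain} of a function is a connected component of the set where it is nonzero. Every traceless Hermitian matrix gives a Laplace eigenfunction with eigenvalue $6$ on the torus (Section~\ref{sec:eigen}, where the method is carried out by hand on the Clifford torus). If the torus is not flat, one of these functions has a zero of order at least four (Section~\ref{sec:order}). Euler's formula then gives three simply connected nodal domains (Section~\ref{sec:euler}). The Gauss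 curvature is less than $1$, so disks in the torus satisfy a better isoperimetric inequality than spherical caps (Section~\ref{sec:bol}), and a simply connected nodal domain has more area than the cap of the unit sphere that is a nodal domain for the eigenvalue $6$ (Section~\ref{sec:area}). That cap has area $c_0$.

\section{Horizontal lifts and the Tzitz\'eica equation}\label{sec:structure}

Throughout, $z=x+iy$, $\Delta=\partial_x^2+\partial_y^2=4\partial_z\partial_{\bar z}$, and for $\mathbb{C}^3$-valued functions
\begin{equation}\label{eq:leibniz}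
\partial_z(X,Y)=(X_z,Y)+(X,Y_{\bar z}),\qquad \partial_{\bar z}(X,Y)=(X_{\bar z},Y)+(X,Y_z).
\end{equation}
A metric $g=e^{2w}|dz|^2$ has Laplacian $\Delta_g=e^{-2w}\Delta$ and Gauss curvature $K=-e^{-2w}\Delta w$. We also use that smooth solutions of $\Delta u=G(z,u)$ with $G$ real analytic are real analytic.

Let $f:T^2\to\mathbb{C}P^2$ be a minimal Lagrangian immersion with induced metric $g$. By uniformization, $T^2=\mathbb{C}/\Lambda$ for a lattice $\Lambda$ and $g=2e^v|dz|^2$ with $v$ smooth and $\Lambda$-periodic. To compute with vectors in $\mathbb{C}^3$ we lift $f$ to the sphere.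

\begin{lemma}\label{lem:lift}
There is a smooth $F:\mathbb{C}\to S^5$ such that $\mathcal{H}\circ F$ is $f$ viewed on $\mathbb{C}$, $F(z+\lambda)=e^{i\theta_\lambda}F(z)$ for $\lambda\in\Lambda$ with real constants $\theta_\lambda$, and
\begin{equation}\label{eq:frame}
\begin{gathered}
(F_z,F)=(F_{\bar z},F)=(F_z,F_{\bar z})=0,\qquad |F|^2=1,\quad |F_z|^2=|F_{\bar z}|^2=e^v,\\
F_{z\bar z}=-e^vF .
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
Since $\mathbb{C}$ is contractible, there is some lift $G:\mathbb{C}\to S^5$. As $|G|=1$, we have $(dG,G)=i\nu$ with a real 1-form $\nu$, and $d\nu(\partial_x,\partial_y)=-2\operatorname{Im}(G_x,G_y)$. Write $G_x=X+i\nu(\partial_x)G$ and $G_y=Y+i\nu(\partial_y)G$ with $X,Y$ horizontal. Then $(G_x,G_y)=(X,Y)+\nu(\partial_x)\nu(\partial_y)$ is real, because $f$ is Lagrangian. So $\nu=d\vartheta$, and $F=e^{-i\vartheta}G$ satisfies $(dF,F)=0$. If $F$ and $e^{i\theta}F$ are both horizontal, then $d\theta=0$; this applies to $F(z)$ and $F(z+\lambda)$.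

Thus $(F_x,F)=(F_y,F)=0$. Since $\mathcal{H}$ is a Riemannian submersion, $|F_x|^2=|F_y|^2=2e^v$ and $\operatorname{Re}(F_x,F_y)=0$, while $\operatorname{Im}(F_x,F_y)=0$ by the Lagrangian condition. With $F_z=\frac12(F_x-iF_y)$ and $F_{\bar z}=\frac12(F_x+iF_y)$ this gives $|F_z|^2=|F_{\bar z}|^2=e^v$ and $(F_z,F_{\bar z})=\frac14(|F_x|^2-|F_y|^2)=0$.

Next, $F$ is minimal in $S^5$. Let $X,Y$ be fields tangent to $F$. For a Riemannian submersion, the horizontal part of $\nabla^{S^5}_XY$ is the lift of the corresponding derivative in $\mathbb{C}P^2$. The vertical part is $\langle\nabla^{S^5}_XY,iF\rangle=X\langle Y,iF\rangle-\langle Y,iX\rangle=0$, since $Y$ is horizontal and $(Y,X)$ is real. So the mean curvature vector of $F$ in $S^5$ is the lift of that of $f$, which is zero. For an isometric immersion of a surface into the unit sphere, $\Delta_gF+2F$ is the trace of the second fundamental form in the sphere. Hence $\Delta_gF=-2F$, and $\Delta_g=2e^{-v}\partial_z\partial_{\bar z}$ gives the last equation.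
\end{proof}

The last equation in \eqref{eq:frame} says that the components of $F$ are quasi-periodic solutions of $(\Delta+4e^v)F_j=0$; this is where the Schr\"odinger operator of Section~\ref{sec:intro} enters the geometry.

By \eqref{eq:frame}, $F,F_z,F_{\bar z}$ form an orthogonal basis of $\mathbb{C}^3$ at each point. This has one immediate consequence:
\begin{equation}\label{eq:span}
\text{the values of $F$ span $\mathbb{C}^3$ over $\mathbb{C}$,}
\end{equation}
since a constant $Y$ with $(F,Y)\equiv0$ also satisfies $(F_z,Y)=(F_{\bar z},Y)=0$. When we expand the second derivatives of $F$ in this basis, all coefficients but one are determined by $v$. The remaining one is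
\[
\beta:=(F_{zz},F_{\bar z}).
\]

\begin{lemma}\label{lem:structure}
Let $F:\mathbb{C}\to S^5$ satisfy \eqref{eq:frame}. Then
\begin{equation}\label{eq:structure}
F_{zz}=v_zF_z+\beta e^{-v}F_{\bar z},\qquad F_{\bar z\bar z}=v_{\bar z}F_{\bar z}-\bar\beta e^{-v}F_z,
\end{equation}
and $\beta_{\bar z}=0$, $v_{z\bar z}=|\beta|^2e^{-2v}-e^v$. If $F'$ also satisfies \eqref{eq:frame}, with the same $v$ and the same $\beta$, then $F'=UF$ for a constant $U\in U(3)$.
\end{lemma}

\begin{proof}
By \eqref{eq:leibniz} and \eqref{eq:frame},
\begin{align*}
(F_{zz},F)&=\partial_z(F_z,F)-(F_z,F_{\bar z})=0, & (F_{zz},F_z)&=\partial_ze^v-(F_z,F_{z\bar z})=v_ze^v,\\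
(F_{\bar z\bar z},F)&=\partial_{\bar z}(F_{\bar z},F)-(F_{\bar z},F_z)=0, & (F_{\bar z\bar z},F_{\bar z})&=\partial_{\bar z}e^v-(F_{\bar z},F_{z\bar z})=v_{\bar z}e^v,
\end{align*}
and $(F_{\bar z\bar z},F_z)=\partial_{\bar z}(F_{\bar z},F_z)-(F_{\bar z},F_{zz})=-\bar\beta$. This is \eqref{eq:structure}. Now compute $F_{zz\bar z}$ in two ways:
\begin{align*}
\partial_{\bar z}F_{zz}&=-v_ze^vF+\bigl(v_{z\bar z}-|\beta|^2e^{-2v}\bigr)F_z+\beta_{\bar z}e^{-v}F_{\bar z},\\
\partial_zF_{z\bar z}&=-v_ze^vF-e^vF_z .
\end{align*}
Comparing coefficients gives the two scalar equations.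

For uniqueness, let $\Phi$ be the matrix with columns $F,F_z,F_{\bar z}$. By \eqref{eq:frame} and \eqref{eq:structure}, $\Phi_z=\Phi M$ and $\Phi_{\bar z}=\Phi N$ with $M,N$ depending only on $v$ and $\beta$, and the same holds for $\Phi'$. Then $U=\Phi'\Phi^{-1}$ satisfies $U_z=\Phi'M\Phi^{-1}-\Phi'M\Phi^{-1}=0$ and, with $N$ in place of $M$, $U_{\bar z}=0$. From $\Phi'^*\Phi'=\Phi^*\Phi=\operatorname{diag}(1,e^v,e^v)$ we get $U^*U=1$.
\end{proof}

Here the topology of the torus enters for the first time. For the lift of Lemma~\ref{lem:lift}, $\beta$ is unchanged under $F\mapsto e^{i\theta}F$, so it is $\Lambda$-periodic and holomorphic, hence constant. It is not zero, since $v_{z\bar z}=-e^v$ cannot hold on a torus: the left side has integral zero. A substitution $z=cz'$ preserves the form of \eqref{eq:frame} and replaces $\beta$ by $(c^2F_{zz},\bar cF_{\bar z})=c^3\beta$. So we may and do assume $\beta=1$. Then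
\begin{equation}\label{eq:tz}
\Delta v=4(e^{-2v}-e^v),\qquad K=-\frac{\Delta v}{4e^v}=1-e^{-3v}<1 ,
\end{equation}
and $v$ is real analytic.

\begin{example}[The Clifford torus in normal form]\label{ex:clifford}
Let $\lambda_j=-e^{2\pi ij/3}$ and $F_{Cl}=\frac1{\sqrt3}\bigl(e^{\lambda_jz-\bar\lambda_j\bar z}\bigr)_{j=1,2,3}=\frac1{\sqrt3}(e^{i\theta_1},e^{i\theta_2},e^{i\theta_3})$, where
\[
\theta_1=y-\sqrt3x,\qquad\theta_2=y+\sqrt3x,\qquad\theta_3=-2y .
\]
The operators $\partial_z$ and $\partial_{\bar z}$ multiply the $j$-th component by $\lambda_j$ and $-\bar\lambda_j$. Since $|\lambda_j|=1$, $\sum\lambda_j=\sum\lambda_j^2=0$ and $\lambda_j^3=-1$, the map $F_{Cl}$ satisfies \eqref{eq:frame} with $v\equiv0$, and $\beta=-\frac13\sum\lambda_j^3=1$. Put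
\[
\xi=\theta_1-\theta_3=3y-\sqrt3x,\qquad\eta=\theta_3-\theta_2=-3y-\sqrt3x .
\]
These are independent linear coordinates on $\mathbb{C}$, and $\mathcal{H}(F_{Cl})=[e^{i\xi}:e^{-i\eta}:1]$. So $\mathcal{H}\circ F_{Cl}$ induces an embedding $\iota$ of $\mathbb{C}/\Lambda_{Cl}$ onto $\Sigma_{Cl}$, where $\Lambda_{Cl}=\{\xi,\eta\in2\pi\mathbb{Z}\}$.
\end{example}

\begin{proposition}\label{prop:flat}
If $v$ is constant, then alternative \textup{(i)} of Theorem~\ref{thm:torus} holds.
\end{proposition}

\begin{proof}
By \eqref{eq:tz}, $e^{-2v}=e^v$, so $v\equiv0$, and Lemma~\ref{lem:structure} gives $F=UF_{Cl}$ with $U\in U(3)$. For $\lambda\in\Lambda$ we get $F_{Cl}(z+\lambda)=e^{i\theta_\lambda}F_{Cl}(z)$, so $\lambda\in\Lambda_{Cl}$. Thus $f$ is the composition of the covering $\mathbb{C}/\Lambda\to\mathbb{C}/\Lambda_{Cl}$ of degree $d=[\Lambda_{Cl}:\Lambda]$ with the embedding $U\circ\iota$, and the area is $d\,A_{Cl}$.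
\end{proof}

\section{Eigenfunctions with eigenvalue six}\label{sec:eigen}

The components $F_j$ are defined on the torus only up to a phase, but the products $F_j\overline{F_k}$ are honest functions on $T^2$. Their real combinations are indexed by Hermitian matrices, and the identity matrix gives the constant $|F|^2=1$. So let $\mathrm{Herm}_0$ be the 8-dimensional real space of traceless Hermitian $3\times3$ matrices, and put
\[
\varphi_A=(AF,F),\qquad A\in\mathrm{Herm}_0 .
\]
This real function is the pull-back under $f$ of the function $[Z]\mapsto(AZ,Z)/|Z|^2$ on $\mathbb{C}P^2$, a component of the $\mathfrak{su}(3)$ moment map.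

\begin{lemma}\label{lem:eigen}
$\Delta_g\varphi_A=-6\varphi_A$; equivalently, $\Delta\varphi_A=-12e^v\varphi_A$. In particular $\varphi_A$ is real analytic.
\end{lemma}

\begin{proof}
By \eqref{eq:leibniz} and \eqref{eq:frame},
\[
\partial_{\bar z}\partial_z\varphi_A=(AF_{z\bar z},F)+(AF_z,F_z)+(AF_{\bar z},F_{\bar z})+(AF,F_{z\bar z}).
\]
The first and last terms equal $-e^v\varphi_A$ each. The trace of $A$ in the unitary basis $F,e^{-v/2}F_z,e^{-v/2}F_{\bar z}$ is zero, so the two middle terms add up to $-e^v\varphi_A$. Hence $\partial_{\bar z}\partial_z\varphi_A=-3e^v\varphi_A$.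
\end{proof}

Minimality entered through $F_{z\bar z}=-e^vF$, the Lagrangian condition through the unitary basis. Let
\[
V=\{\varphi_A:A\in\mathrm{Herm}_0\},\qquad\mathfrak{k}=\{A\in\mathrm{Herm}_0:\varphi_A\equiv0\},\qquad\dim V=8-\dim\mathfrak{k}.
\]
Two examples show where the constant $c_0$ and the number three come from.

\begin{example}[The cap of area $c_0$]\label{ex:cap}
The unit sphere $S^2=S^5\cap\mathbb{R}^3$ is horizontal and totally geodesic in $S^5$, and its tangent vectors have real products; it double covers the minimal Lagrangian surface $\mathbb{R}P^2\subset\mathbb{C}P^2$. Here $K\equiv1$. For $A=\operatorname{diag}(-\frac12,-\frac12,1)$ we get $\varphi_A=P_2(x_3)$ with $P_2(x)=\frac12(3x^2-1)$, the restriction of a harmonic quadratic form, with eigenvalue $2\cdot3=6$. The cap $\{x_3>x\}$ has area $2\pi(1-x)$, so the nodal domain $\{x_3>1/\sqrt3\}$ is a disk of area exactly $c_0$. Proposition~\ref{prop:area} says that when $K<1$ a nodal disk for the eigenvalue $6$ is strictly larger.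
\end{example}

\begin{example}[Two triangles on the Clifford torus]\label{ex:triangles}
For $F_{Cl}$ we have $\varphi_A=\frac13\sum_{j,k}A_{jk}e^{i(\theta_k-\theta_j)}$. The diagonal part of $A$ contributes $\frac13\operatorname{tr}A=0$, and the differences $\theta_k-\theta_j$ are $\pm\xi,\pm\eta,\pm(\xi+\eta)$. So $\mathfrak{k}$ is the plane of diagonal matrices, and $V$ is the 6-dimensional span of the sines and cosines of $\xi,\eta,\xi+\eta$. We look for an element of $V$ that vanishes at $0$ to high order. The combination of sines without linear term is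
\[
\varphi=\sin\xi+\sin\eta-\sin(\xi+\eta)=4\sin\frac\xi2\,\sin\frac\eta2\,\sin\frac{\xi+\eta}2 ,
\]
which has a zero of order $3$. On the torus $(\xi,\eta)\in(\mathbb{R}/2\pi\mathbb{Z})^2$ its zero set consists of the circles $\xi=0$, $\eta=0$, $\xi+\eta=0$, and any two of them meet only at the origin. This is a graph with one vertex of degree $6$ and three edges; in the square $[0,2\pi]^2$ it consists of the sides and one diagonal. Euler's formula $1-3+\#\text{faces}=0$ agrees with the two open triangles that remain. They are exchanged by the isometry $z\mapsto-z$, so each has area $A_{Cl}/2\approx3.80>c_0$.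

The pattern is general: a zero of order $m$ forces $m-1$ nodal disks, each of area more than $c_0$. Order $3$ yields the bound $2c_0\approx5.31$, which is below $A_{Cl}$ and therefore useless. Order $4$ yields $3c_0>A_{Cl}$. In particular no nonzero element of $V$ has a zero of order $4$ on $\Sigma_{Cl}$ itself. What makes order $4$ reachable on a torus that is not flat is that $V$ is larger there.
\end{example}

\section{A zero of order four}\label{sec:order}

A general function of two variables has $1+2+3+4=10$ Taylor coefficients of degree less than four, more than $\dim V$. Eigenfunctions have fewer free coefficients. For $\varphi\in V$ and a point $p$, let $Q_m$ be the homogeneous part of degree $m$ of the Taylor series at $p$.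

\begin{lemma}\label{lem:harmonic}
If $\varphi\in V$ vanishes to order at least $m$ at $p$, then $Q_m=\operatorname{Re}\bigl(c(z-p)^m\bigr)$ for some $c\in\mathbb{C}$. Hence, if $V'\subset V$ is a subspace and $V'_m$ consists of its elements vanishing to order at least $m$ at $p$, then $\dim V'_1\ge\dim V'-1$ and $\dim V'_{m+1}\ge\dim V'_m-2$ for $m\ge1$.
\end{lemma}

\begin{proof}
The part of degree $m-2$ of $\Delta\varphi$ is $\Delta Q_m$, and $\Delta\varphi=-12e^v\varphi=O(|z-p|^m)$. So $Q_m$ is a harmonic homogeneous polynomial of degree $m$. These form a space of dimension $1$ for $m=0$ and $2$ for $m\ge1$, and $V'_{m+1}$ is the kernel of the linear map $\varphi\mapsto Q_m$ on $V'_m$.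
\end{proof}

A zero of order four thus costs at most $1+2+2+2=7$ linear conditions, and we must know $\dim\mathfrak{k}$. The vector $iAF$ is the velocity of $F$ under the isometries $e^{itA}$. The next proof shows that for $A\in\mathfrak{k}$ this velocity is tangent to the surface and generates a translation of $\mathbb{C}$ that preserves $v$.

\begin{lemma}\label{lem:kernel}
Let $v$ be nonconstant. Then $\dim\mathfrak{k}\le1$, and if $\mathfrak{k}\ne0$ then $v$ depends on only one linear coordinate of $\mathbb{C}=\mathbb{R}^2$.
\end{lemma}

\begin{proof}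
Let $A\in\mathfrak{k}$ and write $iAF=aF+bF_z+cF_{\bar z}$. From $(AF,F)=0$ we get $a=0$. From
\[
0=\partial_z(AF,F)=\overline{(AF,F_z)}+(AF,F_{\bar z})=i\bar be^v-ice^v
\]
we get $c=\bar b$. Differentiate $iAF=bF_z+\bar bF_{\bar z}$ in $\bar z$ and in $z$:
\begin{align*}
iAF_{\bar z}&=b_{\bar z}F_z+bF_{z\bar z}+\overline{b_z}F_{\bar z}+\bar bF_{\bar z\bar z},\\
iAF_z&=b_zF_z+bF_{zz}+\overline{b_{\bar z}}F_{\bar z}+\bar bF_{z\bar z}.
\end{align*}
By \eqref{eq:frame} and \eqref{eq:structure} with $\beta=1$,
\[
(iAF_{\bar z},F_z)=b_{\bar z}e^v-\bar b,\qquad(iAF_z,F_{\bar z})=b+\overline{b_{\bar z}}\,e^v,\qquad(iAF_z,F_z)=(b_z+bv_z)e^v .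
\]
Since $iA$ is skew-Hermitian, $(iAX,Y)=-\overline{(iAY,X)}$. Applied to the first two products this gives $b_{\bar z}e^v-\bar b=-\bar b-b_{\bar z}e^v$, so $b_{\bar z}=0$. The function $b=e^{-v}(iAF,F_z)$ is $\Lambda$-periodic, hence constant. Applied to the third product, skewness gives $0=2\operatorname{Re}(bv_z)=bv_z+\bar bv_{\bar z}$, which is the derivative of $v$ in the constant direction $b\in\mathbb{C}=\mathbb{R}^2$.

The real-linear map $\mathfrak{k}\to\mathbb{C}$, $A\mapsto b$, is injective: $b=0$ means $AF\equiv0$, so $A=0$ by \eqref{eq:span}. If it were onto, $v$ would be constant. So $\dim\mathfrak{k}\le1$, and if $\mathfrak{k}\neq0$ then $v$ is constant along a direction $b\ne0$.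
\end{proof}

If $\mathfrak{k}=0$ the count succeeds, since $8>7$. If $\dim\mathfrak{k}=1$ then $\dim V=7$ and the count fails by one. But then $v$ solves an ordinary differential equation and is symmetric under a point reflection $R$. Functions that are even under $R$ have no odd Taylor terms at the center, so four of the seven conditions cost nothing. To find even elements of $V$ we must realize $R$ on $\mathbb{C}^3$. Precomposing $F$ with $R$ changes the sign of $\beta$ (the case $c=-1$ of the scaling rule), so it cannot be done by a unitary map. Complex conjugation of $F$ also changes the sign of $\beta$, and the two signs cancel. In Example~\ref{ex:clifford} this is the identity $F_{Cl}(-z)=\overline{F_{Cl}(z)}$.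

\begin{proposition}\label{prop:order4}
Let $v$ be nonconstant. Then some nonzero $\varphi\in V$ vanishes to order at least $4$ at some point.
\end{proposition}

\begin{proof}
If $\mathfrak{k}=0$, Lemma~\ref{lem:harmonic} gives $\dim V_4\ge8-7=1$ at every point $p$. By Lemma~\ref{lem:kernel} the remaining case is $\dim\mathfrak{k}=1$, where $v=v(s)$ for a linear coordinate $s$ with Euclidean gradient of length one, and \eqref{eq:tz} becomes $v''=4(e^{-2v}-e^v)$.

\emph{The reflection.} Let $v$ attain its maximum at $z_0$, and $s_0=s(z_0)$. The functions $v(s)$ and $v(2s_0-s)$ solve the same autonomous equation, with the same value and derivative $0$ at $s_0$, so they agree. With $R(z)=2z_0-z$ we have $s\circ R=2s_0-s$, hence $v\circ R=v$.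

\emph{Its realization on $\mathbb{C}^3$.} Let $F'=\overline{F\circ R}$. Then
\[
F'_z=-\overline{F_{\bar z}}\circ R,\qquad F'_{\bar z}=-\overline{F_z}\circ R,\qquad F'_{zz}=\overline{F_{\bar z\bar z}}\circ R,\qquad F'_{z\bar z}=\overline{F_{z\bar z}}\circ R .
\]
Since $(\overline X,\overline Y)=\overline{(X,Y)}$ and $v\circ R=v$, the map $F'$ satisfies \eqref{eq:frame} with the same $v$, and by \eqref{eq:structure}
\[
\beta'=(F'_{zz},F'_{\bar z})=-\overline{(F_{\bar z\bar z},F_z)}\circ R=1=\beta .
\]
By Lemma~\ref{lem:structure}, $F'=UF$ with $U\in U(3)$, that is, $F\circ R=SF$ with $S(X)=\overline{UX}$. The map $S$ is conjugate-linear and $(SX,SY)=(Y,X)$. Moreover $S^2F=S(F\circ R)=(SF)\circ R=F\circ R\circ R=F$, and $S^2$ is complex-linear, so $S^2=1$ by \eqref{eq:span}. Let $\Pi=\{X:SX=X\}$, a real subspace. Every $X$ equals $\frac12(X+SX)+i\cdot\frac1{2i}(X-SX)$ with both $\frac12(X+SX)$ and $\frac1{2i}(X-SX)$ in $\Pi$, and $S=-1$ on $i\Pi$; so $\mathbb{C}^3=\Pi\oplus i\Pi$. For $X,Y\in\Pi$ we have $(X,Y)=(SX,SY)=(Y,X)\in\mathbb{R}$. Hence an orthonormal basis of $\Pi$ is a unitary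 basis of $\mathbb{C}^3$. We write vectors and matrices in this basis, which changes neither $\mathrm{Herm}_0$ nor $V$. Now $S$ is complex conjugation, so $F\circ R=\overline F$ and
\[
\varphi_A\circ R=(A\overline F,\overline F)=\overline{(\overline AF,F)}=\varphi_{\overline A}.
\]

\emph{The count.} For $A$ in the 5-dimensional space of real symmetric traceless matrices, $\varphi_A$ is even about $z_0$. These functions form a space $V'$ of dimension at least $5-\dim\mathfrak{k}=4$. At $p=z_0$ they have $Q_1=Q_3=0$, so $V'_2=V'_1$ and $V'_4=V'_3$. Lemma~\ref{lem:harmonic} gives $\dim V'_4\ge4-1-2=1$.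
\end{proof}

\section{Counting simply connected nodal domains}\label{sec:euler}

To cover Klein bottles as well, we allow a quotient of the torus.

\begin{proposition}\label{prop:euler}
Let $\pi:T^2\to M$ be a smooth covering of a closed surface with $\chi(M)=0$, and let $\psi$ be a function on $M$ with $\varphi=\psi\circ\pi\in V\setminus\{0\}$. If $\psi$ has a zero of order $m\ge2$, then $\psi$ has at least $m-1$ simply connected nodal domains.
\end{proposition}

\begin{proof}
\emph{The zero set near a point.} Since $\pi$ is a local diffeomorphism, we may study $\varphi$. It is analytic and not identically zero, so each zero $p$ has a finite order $m_p$. In polar coordinates at $p$ the Taylor series gives $\varphi=r^{m_p}\sigma(r,\theta)$, with $\sigma$ smooth up to $r=0$ and, by Lemma~\ref{lem:harmonic}, $\sigma(0,\theta)=|c|\cos(m_p\theta+\theta_0)$, $c\ne0$. The $2m_p$ zeros of $\sigma(0,\cdot)$ on the circle are simple. Near each of them, the implicit function theorem describes the zeros of $\sigma$ as a smooth curve $\theta=\theta_k(r)$ on which $\partial_\theta\sigma\ne0$; away from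 them, $\sigma\neq0$ for small $r$ by compactness of the circle. So near $p$ the zero set consists of $2m_p$ arcs that start at $p$ and are otherwise disjoint, and $\partial_\theta\varphi=r^{m_p}\partial_\theta\sigma\ne0$ on these arcs for $r>0$. In particular zeros of order at least $2$ are isolated.

\emph{The zero set as a graph.} Let $N=\psi^{-1}(0)$. It is compact, so it has finitely many zeros of order $m_p\ge2$; call them vertices. The rest of $N$ is a 1-manifold, whose components are finitely many circles and finitely many open arcs with both ends at vertices. Each vertex $p$ carries $2m_p$ ends, so there are $\sum_pm_p$ arcs. Circles have Euler characteristic zero, hence $\chi(N)=\sum_p(1-m_p)$.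

\emph{Euler's formula.} Let $D_i$ be the components of $M\setminus N$. We use $\mathbb{Z}/2$ coefficients, so that orientability plays no role. For the embedded finite graph $N$ there is the exact sequence
\[
\cdots\to H^k_c(M\setminus N)\to H^k(M)\to H^k(N)\to H^{k+1}_c(M\setminus N)\to\cdots,
\]
so $H^*_c(M\setminus N)=\bigoplus_iH^*_c(D_i)$ is finite-dimensional with Euler characteristic $\chi(M)-\chi(N)$. Poincar\'e duality gives $H^k_c(D_i)\cong H_{2-k}(D_i)$. For $k=2$ this shows that there are finitely many $D_i$, and in all degrees together it gives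
\[
\sum_i\chi(D_i)=\chi(M)-\chi(N)=\sum_p(m_p-1)\ge m-1 .
\]
Each $D_i$ is a proper open subset of the connected surface $M$, hence a connected noncompact surface. Such a surface is homotopy equivalent to a graph, so $\chi(D_i)=1-b_1(D_i)\le1$, with equality exactly when $D_i$ is simply connected. A sum of at least $m-1$ needs at least $m-1$ terms equal to $1$.
\end{proof}

\section{Bol's inequality}\label{sec:bol}

A cap of angular radius $r$ on the unit sphere has boundary length $L=2\pi\sin r$ and area $a=2\pi(1-\cos r)$, so $L^2=a(4\pi-a)$. Bol's inequality says that a disk with $K\le1$ has at least this much boundary. We give a full proof for analytic metrics. This section and the next use the following standard facts.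

\begin{itemize}
\item[(F1)] The zero set of a real analytic function $u\not\equiv0$ on a connected plane domain has measure zero. So a nonconstant analytic function has null level sets and a null critical set.
\item[(F2)] (Sard, coarea.) Almost every value of a smooth function $u$ on a Riemannian surface is regular. If the critical set of $u$ is null, then $\int\rho\,dA=\int_{\mathbb{R}}\bigl(\int_{\{u=t\}}\rho\,|\nabla u|^{-1}d\ell\bigr)dt$ for measurable $\rho\ge0$.
\item[(F3)] Let $t$ be a regular value of $u$ on a plane domain, with $\{u\ge t\}$ compact. Then $\{u=t\}$ is a finite union of disjoint smooth Jordan curves, with $u>t$ on one side of each and $u<t$ on the other, so each curve borders exactly one component of $\{u>t\}$. Each component lies inside exactly one of its boundary curves, the outer one, and outside all the others. By the divergence theorem and the Cauchy--Schwarz inequality, the length $L(t)$ of $\{u=t\}$ satisfies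
\[
L(t)^2\le\int_{\{u=t\}}|\nabla u|\,d\ell\int_{\{u=t\}}\frac{d\ell}{|\nabla u|}=\int_{\{u>t\}}(-\Delta_gu)\,dA\int_{\{u=t\}}\frac{d\ell}{|\nabla u|}
\]
for any Riemannian metric $g$.
\item[(F4)] (Kellogg--Warschawski.) A Riemann map from the unit disk $\mathbb{D}$ onto a Jordan domain with smooth boundary is smooth up to the boundary, with nonvanishing derivative there. A harmonic function on $\mathbb{D}$ with smooth boundary values is smooth up to the boundary, and so is its harmonic conjugate, because the Fourier coefficients decay rapidly.
\end{itemize}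

We begin with flat metrics. A flat disk develops into the Euclidean plane by an immersion that may overlap itself, so the classical isoperimetric inequality does not apply directly; Carleman's power series argument avoids the issue.

\begin{lemma}\label{lem:carleman}
Let $h$ be harmonic in $\mathbb{D}$ and smooth on $\overline{\mathbb{D}}$, and $g_0=e^{2h}|d\zeta|^2$. For every Jordan domain $B\subset\mathbb{D}$ with smooth boundary, including $B=\mathbb{D}$, we have $4\pi\operatorname{Area}_0(B)\le L_0(\partial B)^2$.
\end{lemma}

\begin{proof}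
Let $\Psi:\mathbb{D}\to B$ be a Riemann map. By (F4), $h\circ\Psi+\log|\Psi'|$ is the real part of a holomorphic function $\ell$ that is smooth on $\overline{\mathbb{D}}$. With $G=e^{\ell/2}=\sum a_n\zeta^n$, the pulled-back length element is $|G|^2|d\zeta|$. Thus $L_0(\partial B)=\int_0^{2\pi}|G(e^{i\theta})|^2d\theta=2\pi\sum|a_n|^2$. The monomials are orthogonal on $\mathbb{D}$ with $\int_{\mathbb{D}}|\zeta^n|^2=\pi/(n+1)$, so by the Cauchy--Schwarz inequality
\[
\operatorname{Area}_0(B)=\int_{\mathbb{D}}|G^2|^2=\pi\sum_n\frac{\bigl|\sum_{k=0}^na_ka_{n-k}\bigr|^2}{n+1}\le\pi\sum_n\sum_{k=0}^n|a_k|^2|a_{n-k}|^2=\pi\Bigl(\sum_n|a_n|^2\Bigr)^2,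
\]
and the last expression is $L_0(\partial B)^2/(4\pi)$.
\end{proof}

\begin{lemma}[Bol's inequality]\label{lem:bol}
Let $\Omega\subset\mathbb{C}$ be a closed Jordan domain with smooth boundary, and let $g=2e^v|dz|^2$ with $v$ real analytic near $\Omega$ and $K\le\kappa$ for a constant $\kappa>0$. Then the area $a$ and the boundary length $L$ of $\Omega$ satisfy $L^2\ge a(4\pi-\kappa a)$.
\end{lemma}

\begin{proof}
The metric $\kappa g$ has curvature at most $1$, area $\kappa a$ and boundary length $\sqrt\kappa L$, so we may take $\kappa=1$. Pulling back by a Riemann map and using (F4), we may take $\Omega=\overline{\mathbb{D}}$ and $g=e^{2w}|d\zeta|^2$ with $w$ smooth on $\overline{\mathbb{D}}$ and analytic in $\mathbb{D}$.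

We compare $g$ with the flat metric that has the same boundary length element. Let $h$ be harmonic with $h=w$ on $\partial\mathbb{D}$, let $g_0=e^{2h}|d\zeta|^2$ and $q=w-h$; the index $0$ refers to $g_0$. Then $g=e^{2q}g_0$, $q=0$ on $\partial\mathbb{D}$, $q$ is analytic in $\mathbb{D}$, and
\[
-\Delta_0q=-e^{-2h}\Delta w=Ke^{2q}\le e^{2q}.
\]
Lemma~\ref{lem:carleman} gives $L^2\ge4\pi A_0$ with $A_0=\operatorname{Area}_0(\mathbb{D})$. It remains to bound how much area the factor $e^{2q}$ adds. It adds area only on $\{q>0\}$, so let $t_*=\max q\ge0$ and, for $t\in[0,t_*]$,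
\[
\alpha(t)=\operatorname{Area}_0\{q>t\},\qquad\mu(t)=\int_{\{q>t\}}e^{2q}\,dA_0 .
\]
We claim that
\begin{equation}\label{eq:bolclaim}
4\pi\mu(0)-\mu(0)^2\le4\pi\alpha(0).
\end{equation}
If $t_*=0$ both sides vanish. Let $t_*>0$; then $q$ is nonconstant. By (F1) and (F2), $\alpha$ and $\mu$ are integrals over $[t,t_*]$ of integrable functions, so they are absolutely continuous, vanish at $t_*$, and for almost every $t$
\[
\alpha'(t)=-\int_{\{q=t\}}\frac{d\ell_0}{|\nabla q|_0},\qquad\mu'(t)=e^{2t}\alpha'(t).
\]
Let $t\in(0,t_*)$ be a regular value. The set $\{q\ge t\}$ is compact in $\mathbb{D}$. By (F3) the components of $\{q>t\}$ lie in Jordan domains $B_i$ bounded by distinct curves $\gamma_i\subset\{q=t\}$, so Lemma~\ref{lem:carleman} gives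
\[
4\pi\alpha(t)\le\sum_i4\pi\operatorname{Area}_0(B_i)\le\sum_iL_0(\gamma_i)^2\le L_0(t)^2 .
\]
On the other hand, (F3) and $-\Delta_0q\le e^{2q}$ give $L_0(t)^2\le-\mu(t)\alpha'(t)$ for almost every $t$. Multiplying by $e^{2t}$ and writing $j=e^{2t}\alpha$, we obtain $4\pi j\le-\mu\mu'$. Since $j'=2j+\mu'$, the left side is $2\pi(j'-\mu')$, so
\[
\Bigl(\tfrac12\mu^2-2\pi\mu+2\pi j\Bigr)'\le0\quad\text{almost everywhere.}
\]
The function in parentheses is absolutely continuous and vanishes at $t_*$, so it is nonnegative at $0$. This is \eqref{eq:bolclaim}.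

Finally, $e^{2q}\le1$ on $\{q\le0\}$, so $\mu(0)\le a\le\mu(0)+A_0-\alpha(0)$. Using the upper bound in the linear term, the lower bound in the quadratic term, and then \eqref{eq:bolclaim},
\[
4\pi a-a^2\le4\pi\mu(0)-\mu(0)^2+4\pi\bigl(A_0-\alpha(0)\bigr)\le4\pi A_0\le L^2 .\qedhere
\]
\end{proof}

\section{The area of a simply connected nodal domain}\label{sec:area}

\begin{proposition}\label{prop:area}
Let $g=2e^v|dz|^2$ be a real analytic metric on $\mathbb{C}/\Lambda$ with $K<1$, and let $\varphi\not\equiv0$ satisfy $\Delta_g\varphi=-6\varphi$. Then every simply connected nodal domain $D$ of $\varphi$ has $\operatorname{Area}(D)>c_0$.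
\end{proposition}

The idea is to forget everything about $\varphi|_D$ except the areas of its superlevel sets. As a function of the enclosed area $s$, the integral of $|\varphi|$ over a superlevel set satisfies a second-order differential inequality, by Bol's inequality. On the cap of Example~\ref{ex:cap} the superlevel sets are caps and the inequality is an equation. A Sturm-type comparison of the two then locates the value of $s$ at which $\varphi$ reaches zero.

\begin{proof}
By compactness there is $\kappa\in(0,1)$ with $K\le\kappa$. Let $a_0=\operatorname{Area}(D)$. Since $c_0<2\pi$, we may assume $a_0<2\pi$. Let $u=\pm\varphi$ with $u>0$ on $D$. It is analytic, $\Delta_gu=-6u$, and $u=0$ on $\partial D$, which is nonempty because $D$ is not the whole torus.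

\emph{Rearrangement.} Let $t_*=\max_Du$, $\Omega_t=\{u>t\}\cap D$ and $a(t)=\operatorname{Area}(\Omega_t)$ for $t\in[0,t_*]$. By (F1), $a$ is continuous, with $a(0)=a_0$ and $a(t_*)=0$. Since $D$ is connected, $u$ takes every value in $(0,t_*]$, so each open set $\{t_1<u<t_2\}\cap D$ with $0\le t_1<t_2\le t_*$ is nonempty and $a$ is strictly decreasing. Let $u^*:[0,a_0]\to[0,t_*]$ be the inverse of $a$, a continuous decreasing function, and $I(s)=\int_0^su^*$. Since $t'<u^*(s)$ exactly when $s<a(t')$, writing $u=\int_0^{t_*}\mathbf{1}_{\{t'<u\}}dt'$ and the same for $u^*$ gives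
\begin{equation}\label{eq:layer}
\int_{\Omega_t}u\,dA=\int_0^{t_*}\min\{a(t'),a(t)\}\,dt'=I(a(t)).
\end{equation}

\emph{Superlevel sets are unions of disks.} This is where simple connectivity is used. The domain $D$ lifts isometrically to a simply connected domain $\tilde D\subset\mathbb{C}$, and we argue there. Let $t\in(0,t_*)$ be a regular value; $\{u\ge t\}$ is compact in $\tilde D$. Suppose that a component of $\Omega_t$ has a boundary curve $\gamma$ other than the outer one, and let $B$ be the Jordan domain inside $\gamma$. By (F3), $u<t$ just inside $\gamma$. Since $\gamma$ is null-homotopic in $\tilde D$, it has winding number zero about every point outside $\tilde D$, so $B\subset\tilde D$. Then $\Delta u<0$ in $B$ and $u=t$ on $\gamma$, so $u\ge t$ in $B$ by the minimum principle, a contradiction. Thus the components have closures that are Jordan domains with smooth boundary. If $a_i,L_i$ are their areas and boundary lengths, then $\sum a_i=a(t)$, and Lemma~\ref{lem:bol} gives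
\begin{equation}\label{eq:iso}
L(t)^2\ge\sum_iL_i^2\ge\sum_ia_i(4\pi-\kappa a_i)\ge a(t)\bigl(4\pi-\kappa a(t)\bigr).
\end{equation}

\emph{The differential inequality.} Put
\[
\rho(s)=\frac{6I(s)}{s(4\pi-\kappa s)},\qquad 0<s\le a_0 .
\]
It is continuous and positive, and bounded by $3t_*/\pi$ because $I(s)\le t_*s$ and $4\pi-\kappa s>2\pi$. By \eqref{eq:layer}, $\int_{\Omega_t}(-\Delta_gu)\,dA=6I(a(t))$, so (F3) and \eqref{eq:iso} give $\int_{\{u=t\}}|\nabla u|^{-1}d\ell\ge1/\rho(a(t))$ for regular $t$. By (F2), for $0<t_1<t_2<t_*$ and $s_i=a(t_i)$,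
\[
s_1-s_2=\int_{t_1}^{t_2}\int_{\{u=t\}}\frac{d\ell}{|\nabla u|}\,dt\ge\frac{t_2-t_1}{\max_{[s_2,s_1]}\rho},
\]
that is, $0\le u^*(s_2)-u^*(s_1)\le(s_1-s_2)\max_{[s_2,s_1]}\rho$ for all $0<s_2<s_1<a_0$. Hence $u^*$ is Lipschitz on $(0,a_0)$, and on $[0,a_0]$ by continuity. At each point of differentiability, letting $s_2\to s_1$ gives $(u^*)'\ge-\rho$. So $I'=u^*$ is Lipschitz and
\begin{equation}\label{eq:ode}
I''\ge-\frac{6I}{s(4\pi-\kappa s)}\ \text{ a.e.},\qquad I(0)=0,\qquad I'(a_0)=0,\qquad I>0\text{ on }(0,a_0].
\end{equation}

\emph{Comparison with the cap.} On the unit sphere the cap of area $s$ is $\{x_3>x\}$ with $x=1-\frac s{2\pi}$, so the analogue of $u^*$ is $P_2(x)$ and the analogue of $I$ is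
\[
I_0(s)=\pi(x-x^3),\qquad I_0'=\tfrac12(3x^2-1),\qquad I_0''=-\frac{3x}{2\pi}.
\]
Since $s(4\pi-s)=4\pi^2(1-x^2)$, we have $s(4\pi-s)I_0''=-6I_0$. Also $I_0(0)=0$, and $I_0>0$ on $(0,a_0]$ because $a_0<2\pi$ means $0<x<1$ there. The Wronskian $W=I'I_0-II_0'$ is Lipschitz on $[0,a_0]$, $W(0)=0$, and by \eqref{eq:ode} and $\kappa<1$,
\[
W'=I''I_0-II_0''\ge6II_0\Bigl[\frac1{s(4\pi-s)}-\frac1{s(4\pi-\kappa s)}\Bigr]>0\quad\text{a.e.}
\]
Hence $0<W(a_0)=-I(a_0)I_0'(a_0)$, so $I_0'(a_0)<0$. This means $x<1/\sqrt3$ at $s=a_0$, that is, $a_0>c_0$.
\end{proof}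

\begin{remark}
Simple connectivity cannot be dropped. On the flat torus $\mathbb{R}^2/\bigl(\varepsilon\mathbb{Z}\times\frac{2\pi}{\sqrt6}\mathbb{Z}\bigr)$ the function $\sin(\sqrt6\,y)$ has eigenvalue $6$, and its nodal domains are annuli of area $\varepsilon\pi/\sqrt6$. This is why the proof counts simply connected nodal domains and not all of them.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:torus}]
If $v$ is constant, (i) holds by Proposition~\ref{prop:flat}. Otherwise Proposition~\ref{prop:order4} gives a nonzero $\varphi\in V$ with a zero of order $m\ge4$, and Proposition~\ref{prop:euler}, with $\pi$ the identity, gives three simply connected nodal domains. They are disjoint, and by \eqref{eq:tz}, Lemma~\ref{lem:eigen} and Proposition~\ref{prop:area} each has area greater than $c_0$. So (ii) holds. In both cases $\operatorname{Area}\ge A_{Cl}$, and $E=2\operatorname{Area}$ gives $E\ge E(\Sigma_{Cl})$. Equality excludes (ii) and forces $d=1$ in (i), so $f$ is an embedding onto a torus congruent to $\Sigma_{Cl}$. Conversely,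 such an embedding has area $A_{Cl}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:klein}]
Let $f:\mathbb{K}\to\mathbb{C}P^2$ be a minimal Lagrangian immersion of a Klein bottle and $\pi:T^2\to\mathbb{K}$ the orientation cover. Then $f\circ\pi$ is a minimal Lagrangian immersion of a torus; let $v$ and $V$ belong to it. If $v$ were constant, the image of $f$ would be an embedded torus $U\Sigma_{Cl}$ by Proposition~\ref{prop:flat}, and $f:\mathbb{K}\to U\Sigma_{Cl}$ would be a local diffeomorphism. Pulling back an orientation would orient $\mathbb{K}$, which is impossible. So $v$ is nonconstant, and Proposition~\ref{prop:order4} gives $\varphi_A\not\equiv0$ with a zero of order at least $4$.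

The point is to count nodal domains on $\mathbb{K}$ and not on $T^2$, where three disks would only bound twice the area of $\mathbb{K}$. We have $\varphi_A=\psi\circ\pi$, where $\psi$ is the pull-back under $f$ of $[Z]\mapsto(AZ,Z)/|Z|^2$, and $\psi$ has a zero of order at least $4$. Since $\chi(\mathbb{K})=0$, Proposition~\ref{prop:euler} gives three simply connected nodal domains of $\psi$ in $\mathbb{K}$. The preimage of such a domain $D$ is a union of nodal domains of $\varphi_A$, each mapped isometrically onto $D$ because $D$ is simply connected. By Proposition~\ref{prop:area}, $\operatorname{Area}(D)>c_0$, and the three domains together give $\operatorname{Area}(\mathbb{K})>3c_0$.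
\end{proof}

\begin{remark}
The topology of the surface was used three times: to make $\beta$ a nonzero constant, which gives $K<1$; to make $b$ constant in Lemma~\ref{lem:kernel}; and through $\chi=0$ in Proposition~\ref{prop:euler}. The bound fails for closed surfaces in general: the surface $\mathbb{R}P^2$ of Example~\ref{ex:cap} is minimal and Lagrangian, and its area is $2\pi<A_{Cl}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{EF}
\emph{An energy functional for Lagrangian tori in $\mathbb{C}P^2$},
\texttt{http://archive.ymsc.tsinghua.edu.cn/\allowbreak pacm\_download/\allowbreak 129/\allowbreak 9469-Lagsurfaces-MMZ-30Nov2017.pdf}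

\end{thebibliography}
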